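\title{Poles of the exterior Dirichlet Green's function need not be simple}

\begin{abstract}
The Green's function of the exterior Dirichlet problem for the Helmholtz equation in $\mathbb R^3$ continues meromorphically in the wave number, and it has been conjectured that all its complex poles are simple. We show that this is false. Four small equal balls centered at the vertices of a nearly regular tetrahedron have a purely imaginary pole of order at least two, and so does a connected obstacle, with connected smooth boundary and connected exterior, obtained by joining such balls with thin tubes. The proof restricts the quadratic form of the single layer operator to a symmetry class and inflates the obstacle until this form first ceases to be positive definite. We also give a criterion for a pole to be simple, which shows that purely imaginary poles are simple when $x\cdot\nu\ge0$ on the boundary.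
\end{abstract}

\section{The question and the results}\label{sec:intro}

An \emph{obstacle} is a bounded open set $D\subset\mathbb R^3$ whose boundary $\Gamma$ is a compact $C^\infty$ surface, with $D$ lying locally on one side of $\Gamma$, and whose exterior $\Omega=\mathbb R^3\setminus\overline D$ is connected. The set $D$ itself may be disconnected. We write $\nu$ for the unit normal on $\Gamma$ pointing out of $D$. For $k>0$ and $y\in\Omega$, the Green's function $G(\cdot,y,k)$ of the exterior Dirichlet problem is the solution of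
\[
(\Delta+k^2)G=-\delta_y\ \text{ in }\Omega,\qquad G=0\ \text{ on }\Gamma,
\]
that is \emph{outgoing}, meaning that $r(\partial_rG-ikG)\to0$ as $r=|x|\to\infty$, uniformly in the direction. As a function of $k$ it extends meromorphically to the whole complex plane. Its complex poles, the \emph{resonances}, lie in $\operatorname{Im}k<0$ and are the quantities used in the Singularity Expansion Method. We say that $G$ has a pole \emph{of order $m\ge1$} at $k_0$ if $(k-k_0)^mG(x,y,k)$ is analytic near $k_0$ for all $x\ne y$ in $\Omega$, while $(k-k_0)^{m-1}G(x,y,k)$ is not analytic at $k_0$ for some $x\ne y$. A pole of order one is \emph{simple}.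

The order decides the shape of the term that a pole contributes to an expansion in time: the residue of $e^{-ikt}(k-k_0)^{-m}$ is $(-it)^{m-1}e^{-ik_0t}/(m-1)!$, a pure damped exponential only if $m=1$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is every complex pole of $G$ simple, for every obstacle $D$?}
\medskip

Engineers and physicists conjectured that the answer is yes, but no conclusive arguments were given. The guess is a natural one. For the interior Dirichlet problem all poles are simple, because the resolvent of a self-adjoint operator is bounded by the reciprocal of the distance to the spectrum. For the exterior problem all complex poles are simple when $\Gamma$ is a sphere. On the other hand no self-adjoint operator controls the continuation of $G$ to $\operatorname{Im}k<0$, and for the third (impedance) boundary condition multiple poles do occur. Consider the outgoing solution of $(\Delta+k^2)u=0$ in $|x|\ge1$ with $(\partial_ru-\lambda u)|_{r=1}=\cos\theta$, where $\lambda$ is real. It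 has the form $u=c(k)\,h(kr)\cos\theta$, where
\[
h(z)=h^{(1)}_1(z)=\sqrt{\frac{\pi}{2z}}\,H^{(1)}_{3/2}(z)=-\frac{e^{iz}(z+i)}{z^2}
\]
and $H^{(1)}_{3/2}$ is the Hankel function of the first kind. Since $h'(z)=-e^{iz}(iz^2-2z-2i)/z^3$,
\[
\frac1{c(k)}=kh'(k)-\lambda h(k)=-\frac{e^{ik}}{k^2}\bigl(ik^2-(2+\lambda)k-(2+\lambda)i\bigr).
\]
For $\lambda=2$ the bracket is $i(k+2i)^2$, so that $u=ik^2h(kr)\cos\theta/(e^{ik}(k+2i)^2)$ has a pole of order two at $k=-2i$, although for $k>0$ the homogeneous problem has only the trivial solution. The parameter $\lambda$ shows where this pole comes from. At $k=-i\kappa$ the bracket equals $-i(\kappa^2-(2+\lambda)\kappa+(2+\lambda))$, with discriminant $(2+\lambda)(\lambda-2)$. For $\lambda>2$ there are two simple poles on the negative imaginary axis; they collide at $\lambda=2$ and leave the axis for $\lambda$ slightly below $2$. The Dirichlet condition has no such coefficient, and the only thing left to vary is the shape of $D$. We show that this suffices.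

Let $g(x_1,x_2,x_3)=(-x_2,x_1,-x_3)$, a quarter turn about the $x_3$-axis followed by the reflection in the plane $x_3=0$. It is an orthogonal map of order $4$. For small $\eta>0$ define $b,\zeta>0$ and four points $P_j$, $j\in\mathbb Z/4$, by
\begin{equation}\label{eq:points}
2b=1+\eta,\qquad 2b^2+4\zeta^2=1,\qquad P_0=(b,0,\zeta),\qquad P_j=g^jP_0 .
\end{equation}
Thus $P_1=(0,b,-\zeta)$, $P_2=(-b,0,\zeta)$, $P_3=(0,-b,-\zeta)$, and
\[
|P_j-P_{j\pm1}|=1,\qquad |P_j-P_{j+2}|=1+\eta .
\]
These are the vertices of a tetrahedron with four edges of length $1$ and two opposite edges of length $1+\eta$.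

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For all sufficiently small $\eta>0$ there is $a>0$ such that the balls $B(P_j,a)$ are disjoint and, for $D=\bigcup_{j=0}^3B(P_j,a)$, the Green's function $G$ has a pole of order at least $2$ at some point $k_*=-i\kappa_*$ with $\kappa_*>0$.
\item[(b)] There is a connected bounded open set $D$ with connected $C^\infty$ boundary and connected exterior that has the same property.
\end{enumerate}
In both cases there are $x\ne y$ in $\Omega$ for which $(k-k_*)G(x,y,k)$ is not analytic at $k_*$.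
\end{theorem}

The answer to the Question is therefore no. We do not claim that the order in Theorem~\ref{thm:main} is exactly $2$.

The second result is a complement and is not used in the proof of the first. Let $\Phi_k(x)=e^{ik|x|}/(4\pi|x|)$, and let $\mathcal S_kf=\int_\Gamma\Phi_k(\cdot-y)f(y)\,dS(y)$ be the single layer potential of a density $f\in H^{-1/2}(\Gamma)$ (see Section~\ref{sec:layer}). For $\operatorname{Im}k_0<0$ the space of \emph{resonant states} is
\[
\mathcal U=\{\mathcal S_{k_0}f|_\Omega:\ f\in H^{-1/2}(\Gamma),\ \mathcal S_{k_0}f|_\Gamma=0\}.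
\]
It is finite-dimensional and its elements are smooth up to $\Gamma$ (Lemma~\ref{lem:states}).

\begin{theorem}\label{thm:criterion}
Let $D$ be an obstacle and $k_0$ a pole of $G$ with $\operatorname{Im}k_0<0$. Then $k_0$ is simple if and only if the symmetric bilinear form
\[
\mathcal B(u,v)=\int_\Gamma(x\cdot\nu)\,\partial_\nu u\,\partial_\nu v\,dS
\]
is nondegenerate on $\mathcal U$. If $x\cdot\nu\ge0$ on $\Gamma$ for some choice of the origin, then every purely imaginary pole is simple.
\end{theorem}

In particular the obstacles of Theorem~\ref{thm:main} violate $x\cdot\nu\ge0$ for every choice of the origin.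

Section~\ref{sec:model} shows the mechanism on a $4\times4$ matrix. Sections~\ref{sec:layer} and~\ref{sec:order} reduce the order of a pole of $G$ to a statement about a bilinear form on $\Gamma$. Section~\ref{sec:balls} proves that the matrix model is accurate for small balls, Section~\ref{sec:touch} turns three sign conditions into a multiple pole, and Section~\ref{sec:proof} verifies them for the two obstacles. Theorem~\ref{thm:criterion} is proved in Section~\ref{sec:criterion}.

\section{A model with point charges}\label{sec:model}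

On the negative imaginary axis $k=-i\kappa$ the fundamental solution is real:
\[
\Psi_\kappa(x)=\Phi_{-i\kappa}(x)=\frac{e^{\kappa|x|}}{4\pi|x|},\qquad(-\Delta+\kappa^2)\Psi_\kappa=\delta .
\]
It defines the real quadratic form $Q_\kappa(f)=\iint_{\Gamma\times\Gamma}\Psi_\kappa(x-y)f(x)f(y)\,dS\,dS$ on charge densities on $\Gamma$. For $\kappa=0$ this is the electrostatic energy, which is positive definite. For $\kappa>0$ the kernel grows with distance, distant charges of opposite sign make a large negative contribution, and positivity can fail. We shall prove that $-i\kappa$ is a pole of $G$ exactly when $Q_\kappa$ has a nontrivial null space, and that the pole is multiple exactly when the derivative $\frac{d}{d\kappa}Q_\kappa$ is degenerate on that null space. Both things happen at once if $Q_\kappa$ \emph{touches} zero: if $Q_\kappa\ge0$ for all $\kappa$ near $\kappa_*$ and $Q_{\kappa_*}(f_*)=0$ for some $f_*\ne0$, then for every null vector $f$ the function $\kappa\mapsto Q_\kappa(f)$ has a minimum at $\kappa_*$, and its derivative vanishes there.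

To see which obstacles might behave in this way, take balls of small radius $a$ at mutual distances $d_{ij}$ and spread a charge $q_j$ uniformly over the $j$th sphere. A unit charge on a sphere of radius $a$ has electrostatic energy $1/(4\pi a)$, and distinct spheres interact almost as points. This suggests the model
\[
Q_\kappa\approx\frac1{4\pi}\sum_{i,j}M_{ij}(\kappa)q_iq_j,\qquad M_{jj}=\frac1a,\qquad M_{ij}=\frac{e^{\kappa d_{ij}}}{d_{ij}}\quad(i\ne j),
\]
in which the poles of $M(\kappa)^{-1}$ play the role of the poles of $G$.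

\emph{Two balls at distance $1$.} The eigenvectors $(1,1)$ and $(1,-1)$ have eigenvalues $a^{-1}+e^\kappa$ and $a^{-1}-e^\kappa$. The second is strictly decreasing, so its zero $\kappa=\ln(1/a)$ is simple. To obtain a tangency, an eigenvalue must first decrease and then turn back. Unlike charges should dominate for moderate $\kappa$, by being more numerous, and like charges should dominate for large $\kappa$, by being farther apart.

\emph{Four balls at the points \eqref{eq:points}.} Now $M_{ij}$ depends only on $j-i\in\mathbb Z/4$, so the eigenvectors do not depend on $\kappa$. With $e_2=e^{\kappa(1+\eta)}/(1+\eta)$ they are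
\[
\begin{array}{ll}
(1,1,1,1) & \text{with eigenvalue } a^{-1}+2e^\kappa+e_2,\\[2pt]
(1,0,-1,0),\ (0,1,0,-1) & \text{with eigenvalue } a^{-1}-e_2,\\[2pt]
(1,-1,1,-1) & \text{with eigenvalue } a^{-1}-V(\kappa),
\end{array}
\]
where
\begin{equation}\label{eq:V}
V(\kappa)=2e^\kappa-\frac{e^{\kappa(1+\eta)}}{1+\eta}.
\end{equation}
In the alternating pattern each charge sees two unlike charges at distance $1$ and one like charge at distance $1+\eta$. Put $K=(\ln2)/\eta$, so that $e^{K\eta}=2$. Then $V'(\kappa)=e^\kappa(2-e^{\kappa\eta})$ is positive for $\kappa<K$ and negative for $\kappa>K$, and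
\begin{equation}\label{eq:Vstar}
\max_{\kappa\ge0}V=V(K)=V_*:=\frac{2\eta e^K}{1+\eta},\qquad V(K+2)=2e^{K+2}\Bigl(1-\frac{e^{2\eta}}{1+\eta}\Bigr)<0 .
\end{equation}
For $a<1/V_*$ the eigenvalue $a^{-1}-V(\kappa)$ is positive for all $\kappa\ge0$. As $a$ grows its graph moves down, and at $a=1/V_*$ it touches zero at $\kappa=K$, where $V''(K)=-\eta e^{K}e^{K\eta}\ne0$. Since the eigenvectors are constant, $M(\kappa)^{-1}$ has a double pole there. This is the collision of two imaginary poles that we met in the impedance example, with the radius $a$ in place of $\lambda$.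

Three features of the model dictate the proof.

First, $\eta$ must be positive, since $V$ is increasing for $\eta\le0$, and it should be small. Then $K$ is large and the critical radius $1/V_*$ is of order $Ke^{-K}$, so small that the point model is accurate up to $\kappa=K+2$. This is why the points are not coplanar: $\zeta=0$ forces $1+\eta=\sqrt2$ and leaves no small parameter.

Second, $M$ is not nonnegative at the moment of touching. At $\kappa=K$, $a=1/V_*$, the eigenvalue $a^{-1}-e_2=V_*-2e^K/(1+\eta)$ is negative for $\eta<1$. The touching is visible only on charges that change sign under $g$, and the symmetry must be used to pass from that class to all densities.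

Third, a double zero is destroyed by small errors if $a$ is held fixed, so we cannot expect the true problem to have a multiple pole at $a=1/V_*$, $\kappa=K$. What survives perturbation is a pattern of strict signs in the $(a,\kappa)$-rectangle $[\frac1{2V_*},\frac2{V_*}]\times[0,K+2]$: the form is positive on the left edge, on the top edge and on the bottom edge, and it is negative at the point $(\frac2{V_*},K)$ of the right edge. At the smallest $a$ for which positivity fails somewhere on the segment $[0,K+2]$, it fails at an interior point, and the form touches zero there.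

\section{Energy forms and the single layer operator}\label{sec:layer}

\subsection*{Conventions and standard facts}
The pairing $\langle\cdot,\cdot\rangle$ between distributions and functions is bilinear, not sesquilinear. We put $\hat h(\xi)=\langle h,e^{-ix\cdot\xi}\rangle$, so that $\langle h,\varphi\rangle=(2\pi)^{-3}\int\hat h(-\xi)\hat\varphi(\xi)\,d\xi$, and $\hat h(-\xi)=\overline{\hat h(\xi)}$ for real $h$. The space $H^{-1}=H^{-1}(\mathbb R^3)$ is the dual of $H^1=H^1(\mathbb R^3)$, with norm $\|h\|_{-1}^2=(2\pi)^{-3}\int|\hat h|^2(1+|\xi|^2)^{-1}d\xi$. If $h\in H^{-1}$ has compact support and $\varphi\in H^1$ vanishes in a neighborhood of it, then $\langle h,\varphi\rangle=0$, because mollifying and truncating $\varphi$ gives test functions supported off $\operatorname{supp}h$ that converge to $\varphi$ in $H^1$. The push-forward of $h$ by a diffeomorphism $\Theta$ is defined by $\langle\Theta_*h,\psi\rangle=\langle h,\psi\circ\Theta\rangle$.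

For an obstacle $D$ we use the following textbook facts.
\begin{enumerate}
\item[(T)] The trace $\varphi\mapsto\varphi|_\Gamma$ is bounded from $H^1$ to $H^{1/2}(\Gamma)$ and has a bounded right inverse $Z$. If $\varphi\in H^1$ has zero trace, then $\varphi|_D\in H^1_0(D)$; the extension by zero of an element of $H^1_0(D)$ lies in $H^1$ and has zero trace. The dual of $H^{1/2}(\Gamma)$ is $H^{-1/2}(\Gamma)$.
\item[(R)] A distribution that solves $(\Delta+k^2)u=0$ in an open set is real analytic there. A solution in $\Omega$ that is of class $H^1$ near $\Gamma$ and has zero trace is $C^\infty$ up to $\Gamma$.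
\item[(U)] For $k>0$, an outgoing solution of $(\Delta+k^2)u=0$ in $\Omega$ that is smooth up to $\Gamma$ and vanishes on $\Gamma$ is zero.
\item[(F)] (Analytic Fredholm theorem.) Let $T(k)$ be an entire family of compact operators on a Hilbert space with $I+T(k)$ invertible at one point. Then $(I+T(k))^{-1}$ is meromorphic in $\mathbb C$, with principal parts of finite rank. For each $k$ the kernel of $I+T(k)$ is finite-dimensional, and $I+T(k)$ is invertible if it is injective.
\end{enumerate}

\subsection*{The forms}
The kernel $\Phi_k$ grows exponentially when $\operatorname{Im}k<0$ and has no Fourier transform. All our charges live in a fixed ball, however, so the kernel may be cut off. Fix $R\ge2$ and a real radial $\chi\in C_c^\infty(\mathbb R^3)$ with $\chi=1$ for $|x|\le2R+1$. The letter $C$ denotes constants that depend only on $R$; in Sections~\ref{sec:balls}--\ref{sec:proof} we take $R=2$.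

Let $\Upsilon_k=\Phi_k-\Phi_0$. Subtracting $-\Delta\Phi_0=\delta$ from $-\Delta\Phi_k=\delta+k^2\Phi_k$ gives $-\Delta\Upsilon_k=k^2\Phi_k$, so
\[
n_k:=(1-\Delta)(\chi\Upsilon_k)=\chi\Upsilon_k+k^2\chi\Phi_k-2\nabla\chi\cdot\nabla\Upsilon_k-\Upsilon_k\Delta\chi\in L^1(\mathbb R^3).
\]
The series $\Upsilon_k=\frac1{4\pi}\sum_{l\ge1}(ik)^l|x|^{l-1}/l!$ shows that $k\mapsto n_k$ is entire with values in $L^1$. Since $n_0=0$, we have $\|n_k\|_{L^1}\le C|k|$ for $|k|\le1$. In the same way $(1-\Delta)(\chi\Phi_0)=\delta+\chi\Phi_0-2\nabla\chi\cdot\nabla\Phi_0-\Phi_0\Delta\chi\in\delta+L^1$. Hence $(1+|\xi|^2)\widehat{\chi\Phi_k}(\xi)$ is bounded, and $h\mapsto(\chi\Phi_k)*h$ is bounded from $H^{-1}$ to $H^1$. If $\operatorname{supp}h\subset\overline{B(0,R)}$, then $(\chi\Phi_k)*h=\Phi_k*h$ in $B(0,R+1)$. The bilinear form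
\begin{equation}\label{eq:bilinear}
\langle h,(\chi\Phi_k)*h'\rangle=(2\pi)^{-3}\int\widehat{\chi\Phi_k}(\xi)\,\hat h(-\xi)\,\hat h'(\xi)\,d\xi
\end{equation}
is bounded on $H^{-1}$. It is symmetric and invariant under $(h,h')\mapsto(g_*h,g_*h')$, because $\widehat{\chi\Phi_k}$ is radial and $\widehat{g_*h}=\hat h\circ g^{-1}$. For smooth $h,h'$ supported in $B(0,R+\frac12)$ it equals $\iint\Phi_k(x-y)h(x)h'(y)\,dx\,dy$. For $k=-i\kappa$ with $\kappa\ge0$ we denote it by $Q_\kappa(h,h')$ and put $Q_\kappa(h)=Q_\kappa(h,h)$.

Let $\mathcal H$ be the space of real $h\in H^{-1}$ with $\operatorname{supp}h\subset\overline{B(0,R)}$, and let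
\[
E(h)=(2\pi)^{-3}\int\frac{|\hat h(\xi)|^2}{|\xi|^2}\,d\xi .
\]

\begin{lemma}\label{lem:energy}
For $h\in\mathcal H$, $\varphi\in H^1$ and $\kappa\ge0$,
\begin{gather}
\|h\|_{-1}^2\le E(h)\le C\|h\|_{-1}^2,\qquad|\langle h,\varphi\rangle|\le E(h)^{1/2}\|\nabla\varphi\|_{L^2},\label{eq:energy}\\
Q_\kappa(h)=E(h)+\mathcal R_\kappa(h),\qquad\mathcal R_\kappa(h)=(2\pi)^{-3}\int\frac{\widehat{n_{-i\kappa}}(\xi)\,|\hat h(\xi)|^2}{1+|\xi|^2}\,d\xi .\label{eq:split}
\end{gather}
In particular $Q_0=E$ on $\mathcal H$, and $|Q_\kappa(h)-E(h)|\le C\kappa E(h)$ for $0\le\kappa\le1$.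
\end{lemma}

\begin{proof}
The lower bound for $E$ holds because $1+|\xi|^2\ge|\xi|^2$. For the upper bound, $|\xi|^{-2}\le2(1+|\xi|^2)^{-1}$ when $|\xi|\ge1$. For $|\xi|\le1$ we use
\begin{equation}\label{eq:pointwise}
|\hat h(\xi)|=|\langle h,\chi e^{-ix\cdot\xi}\rangle|\le C(1+|\xi|)\|h\|_{-1}
\end{equation}
and the integrability of $|\xi|^{-2}$ near $0$ in $\mathbb R^3$. The bound for $\langle h,\varphi\rangle$ is Parseval's formula and the Cauchy--Schwarz inequality with the weights $|\xi|^{-1}$ and $|\xi|$.

For smooth real $h$ supported in $B(0,R+\frac12)$ we have $Q_0(h)=\langle h,\Phi_0*h\rangle=E(h)$, since $\widehat{\Phi_0}=|\xi|^{-2}$. For $h\in\mathcal H$ apply this to $h*\omega_\epsilon$, where $\omega_\epsilon$ is a nonnegative mollifier. Its Fourier transform is $\hat h(\xi)\hat\omega(\epsilon\xi)$ with $|\hat\omega|\le1$ and $\hat\omega(0)=1$, so both sides converge by dominated convergence, and $Q_0(h)=E(h)$. Now \eqref{eq:split} follows from $\widehat{\chi\Upsilon_k}=\widehat{n_k}/(1+|\xi|^2)$, and $|\mathcal R_\kappa(h)|\le\|n_{-i\kappa}\|_{L^1}\|h\|_{-1}^2\le\|n_{-i\kappa}\|_{L^1}E(h)$.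
\end{proof}

Thus $Q_\kappa$ is a squared Hilbert norm plus a remainder whose multiplier vanishes at infinity. The next lemma draws the consequence that we use: a normalized sequence on which the forms are nonpositive cannot tend weakly to zero.

\begin{lemma}\label{lem:weak}
Let $h_n\in\mathcal H$, $E(h_n)=1$, $h_n\rightharpoonup h$ weakly in $H^{-1}$, $\kappa_n\to\kappa$ and $Q_{\kappa_n}(h_n)\le0$. Then $h\in\mathcal H$, $h\ne0$ and $Q_\kappa(h)\le0$.
\end{lemma}

\begin{proof}
Support and reality pass to the weak limit. By \eqref{eq:pointwise}, $\hat h_n(\xi)\to\hat h(\xi)$ for every $\xi$, boundedly on bounded sets, and Fatou's lemma gives $E(h)\le1$. Write $N_\kappa=\widehat{n_{-i\kappa}}$. Then $N_{\kappa_n}\to N_\kappa$ uniformly, and $N_\kappa\to0$ at infinity by the Riemann--Lebesgue lemma. Split the integral in \eqref{eq:split} at $|\xi|=\tau$. The parts over $|\xi|\le\tau$ converge by dominated convergence, and the parts over $|\xi|>\tau$ are at most $\sup_{|\xi|>\tau}|N_{\kappa_n}|$ and $\sup_{|\xi|>\tau}|N_\kappa|$. Letting $n\to\infty$ and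 then $\tau\to\infty$ gives $\mathcal R_{\kappa_n}(h_n)\to\mathcal R_\kappa(h)$. Therefore $Q_\kappa(h)\le1+\lim\mathcal R_{\kappa_n}(h_n)=\lim Q_{\kappa_n}(h_n)\le0$. If $h=0$, then $Q_{\kappa_n}(h_n)\to1$, which is excluded.
\end{proof}

\subsection*{The single layer operator}
Let $D$ be an obstacle with $\Gamma\subset\overline{B(0,R)}$. For $f\in H^{-1/2}(\Gamma)$ define $f\delta_\Gamma\in H^{-1}$ by $\langle f\delta_\Gamma,\varphi\rangle=\langle f,\varphi|_\Gamma\rangle$. By (T) the map $f\mapsto f\delta_\Gamma$ is bounded, and $|\langle f,\psi\rangle|=|\langle f\delta_\Gamma,Z\psi\rangle|$ shows that it is bounded below. So $\|f\delta_\Gamma\|_{-1}$ and $\|f\|_{H^{-1/2}}$ are equivalent norms, and the distributions $f\delta_\Gamma$ form a closed subspace of $H^{-1}$. Put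
\[
\mathcal S_kf=\Phi_k*(f\delta_\Gamma),\qquad S(k)f=\mathcal S_kf|_\Gamma .
\]
Then $\mathcal S_kf\in H^1_{\mathrm{loc}}(\mathbb R^3)$, since it is smooth off $\Gamma$ and equals $(\chi\Phi_k)*(f\delta_\Gamma)$ in $B(0,R+1)$, and $(\Delta+k^2)\mathcal S_kf=-f\delta_\Gamma$. The operator $S(k):H^{-1/2}(\Gamma)\to H^{1/2}(\Gamma)$ is bounded, and $\langle S(k)f,h\rangle$ is the form \eqref{eq:bilinear} evaluated at $h\delta_\Gamma$, $f\delta_\Gamma$. Hence
\[
\langle S(k)f,h\rangle=\langle S(k)h,f\rangle,\qquad\langle S(-i\kappa)f,f\rangle=Q_\kappa(f\delta_\Gamma),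
\]
and $S(-i\kappa)$ maps real densities to real functions. For $x\notin\Gamma$ let $\phi_{k,x}=\Phi_k(\cdot-x)|_\Gamma$, an entire function of $k$ with values in $H^{1/2}(\Gamma)$. Then $\mathcal S_kf(x)=\langle f,\phi_{k,x}\rangle$.

\begin{lemma}\label{lem:fredholm}
The family $S(k)$ is entire, and $S(k)^{-1}$ is meromorphic in $\mathbb C$. The kernel of $S(k)$ is finite-dimensional, and the poles of $S(k)^{-1}$ are exactly the points where $\ker S(k)\ne0$. For $x\ne y$ in $\Omega$, as meromorphic functions of $k$,
\begin{equation}\label{eq:G}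
G(x,y,k)=\Phi_k(x-y)-\langle S(k)^{-1}\phi_{k,y},\phi_{k,x}\rangle .
\end{equation}
\end{lemma}

\begin{proof}
For $f=f'+if''$ with $f',f''$ real, symmetry and \eqref{eq:energy} give $\langle S(0)f,\bar f\rangle=E(f'\delta_\Gamma)+E(f''\delta_\Gamma)\ge c\|f\|^2_{H^{-1/2}}$ with $c>0$. By the Lax--Milgram lemma $S(0)$ is an isomorphism.

The operator $S(k)-S(0)$ is the composition of $f\mapsto f\delta_\Gamma$, the Fourier multiplier $\widehat{n_k}/(1+|\xi|^2)$, and the trace. The multiplier has norm at most $\sup|\widehat{n_k}|\le\|n_k\|_{L^1}$ from $H^{-1}$ to $H^1$ and depends linearly on $n_k$, so $S(k)$ is entire. Truncate the multiplier to $|\xi|\le\tau$. The truncated operator has a smooth kernel on $\Gamma\times\Gamma$, so it maps $H^{-1/2}(\Gamma)$ boundedly into $C^1(\Gamma)\subset H^1(\Gamma)$, which embeds compactly in $H^{1/2}(\Gamma)$. The error has norm at most a constant times $\sup_{|\xi|>\tau}|\widehat{n_k}|$, which tends to $0$. So $S(k)-S(0)$ is compact, and (F) applies to $T(k)=S(0)^{-1}(S(k)-S(0))$, with $T(0)=0$. If $\ker S(k_0)=0$,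 then $S(k_0)$ is invertible and $S(k)^{-1}$ is analytic near $k_0$. Conversely, if $S(k)^{-1}$ extends analytically to $k_0$, then $S(k)^{-1}S(k)=I$ persists at $k_0$, and $S(k_0)$ is injective.

Let $k>0$ be a point where $S(k)$ is invertible. As a function of $x$, the right side of \eqref{eq:G} is $\Phi_k(x-y)-\mathcal S_kf(x)$ with $f=S(k)^{-1}\phi_{k,y}$. It solves $(\Delta+k^2)u=-\delta_y$ in $\Omega$, is of class $H^1$ near $\Gamma$, and has trace $\phi_{k,y}-S(k)f=0$. It is outgoing, because $(\partial_r-ik)\Phi_k(x-y')$ and its first derivatives in $y'$ are $O(|x|^{-2})$ uniformly for bounded $y'$. By (R) and (U) it equals $G$. Both sides of \eqref{eq:G} are meromorphic in $k$ and agree on $(0,\infty)$ outside a discrete set, so they agree everywhere.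
\end{proof}

\section{The order of a pole}\label{sec:order}

In this section $D$ is any obstacle, $\operatorname{Im}k_0<0$ and $\mathcal N=\ker S(k_0)$. Formula \eqref{eq:G} bounds the order of a pole of $G$ by that of $S(k)^{-1}$. For equality we must know that no element of $\mathcal N$ is invisible from $\Omega$.

\begin{lemma}\label{lem:states}
Let $f\in\mathcal N$ and $u=\mathcal S_{k_0}f$. Then $u=0$ in $\overline D$, $u$ is $C^\infty$ up to $\Gamma$ from $\Omega$, and $f=-\partial_\nu u|_\Gamma$, the derivative being taken from $\Omega$. In particular $f$ is smooth, and $f\mapsto u|_\Omega$ is an isomorphism of $\mathcal N$ onto $\mathcal U$.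
\end{lemma}

\begin{proof}
The function $u$ has zero trace, so $u|_D\in H^1_0(D)$ and $(\Delta+k_0^2)u=0$ in $D$. Pairing with $\bar u$ gives $\int_D|\nabla u|^2=k_0^2\int_D|u|^2$. Since $\operatorname{Im}k_0<0$, the number $k_0^2$ is not in $[0,\infty)$, so $u=0$ in $D$. Smoothness from $\Omega$ is (R). The outer normal of $\Omega$ is $-\nu$, so for a test function $\varphi$ Green's formula gives $\langle(\Delta+k_0^2)u,\varphi\rangle=\int_\Omega u(\Delta+k_0^2)\varphi=\int_\Gamma\varphi\,\partial_\nu u\,dS$. Comparing with $(\Delta+k_0^2)u=-f\delta_\Gamma$ we obtain $f=-\partial_\nu u$.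
\end{proof}

The hypothesis $\operatorname{Im}k_0<0$ is needed. If $k_0^2$ is a Dirichlet eigenvalue of $D$ and $w$ is an eigenfunction extended by zero, then $(\Delta+k_0^2)w=-(\partial_\nu w)\delta_\Gamma$ with the derivative from inside, so $w=\mathcal S_{k_0}(\partial_\nu w)$: here is a nonzero element of $\ker S(k_0)$ whose potential vanishes in $\Omega$.

\begin{lemma}\label{lem:transfer}
If $S(k)^{-1}$ is analytic at $k_0$, so is $G$. If $S(k)^{-1}$ has a pole of order $m\ge1$ at $k_0$, then $G$ has a pole of order $m$ at $k_0$.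
\end{lemma}

\begin{proof}
By \eqref{eq:G}, $(k-k_0)^mG(x,y,k)$ is analytic at $k_0$ whenever $(k-k_0)^mS(k)^{-1}$ is. Let $A\ne0$ be the coefficient of $(k-k_0)^{-m}$ in $S(k)^{-1}$. The identity $S(k)S(k)^{-1}=I$ gives $S(k_0)A=0$, so $A$ has range in $\mathcal N$. The inverse of a symmetric operator is symmetric, since $\langle S^{-1}w,w'\rangle=\langle S^{-1}w,SS^{-1}w'\rangle=\langle S^{-1}w',w\rangle$; hence $\langle Aw,w'\rangle=\langle Aw',w\rangle$. Write $\phi_x=\phi_{k_0,x}$. The coefficient of $(k-k_0)^{-m}$ in $G(x,y,k)$ is $-\langle A\phi_y,\phi_x\rangle=-\mathcal S_{k_0}(A\phi_y)(x)$. Suppose that it vanishes for all $x\ne y$ in $\Omega$. For fixed $y$ it is continuous in $x$, so $\mathcal S_{k_0}(A\phi_y)=0$ in $\Omega$, and $A\phi_y=0$ by Lemma~\ref{lem:states}. Then for every $w\in H^{1/2}(\Gamma)$ and $y\in\Omega$ we have $\mathcal S_{k_0}(Aw)(y)=\langle Aw,\phi_y\rangle=\langle A\phi_y,w\rangle=0$, so $Aw=0$ by the same lemma. This contradicts $A\ne0$.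
\end{proof}

For a scalar function $s(k)$ with $s(k_0)=0$, the pole of $1/s$ is simple exactly when $s'(k_0)\ne0$. For a symmetric operator family the derivative has to be tested only on the kernel.

\begin{lemma}\label{lem:beta}
Suppose $\mathcal N\ne0$. The pole of $S(k)^{-1}$ at $k_0$ is simple if and only if the symmetric bilinear form $\beta(f,h)=\langle S'(k_0)f,h\rangle$ is nondegenerate on $\mathcal N$.
\end{lemma}

\begin{proof}
Write $S(k)^{-1}=\sum_{l\ge-m}A_l(k-k_0)^l$ with $m\ge1$ and $A_{-m}\ne0$, and let $S_0=S(k_0)$, $S_1=S'(k_0)$. The two lowest coefficients of $S(k)S(k)^{-1}=I$ give $S_0A_{-m}=0$ and $S_0A_{-m+1}+S_1A_{-m}=J$, where $J=I$ if $m=1$ and $J=0$ if $m\ge2$. Apply the second identity to $w\in H^{1/2}(\Gamma)$ and pair with $f\in\mathcal N$. Since $\langle S_0A_{-m+1}w,f\rangle=\langle S_0f,A_{-m+1}w\rangle=0$, we get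
\[
\beta(A_{-m}w,f)=\langle f,Jw\rangle,\qquad A_{-m}w\in\mathcal N .
\]
If $m=1$ and $f$ is in the radical of $\beta$, then $\langle f,w\rangle=0$ for all $w$, so $f=0$. If $m\ge2$, then every $A_{-m}w$ is in the radical, and some $A_{-m}w$ is nonzero.
\end{proof}

\section{Four small balls}\label{sec:balls}

From now on until Section~\ref{sec:criterion} we take $R=2$, so that the constants $C$ are absolute. Let $K\ge10$ be real, and put
\[
\eta=\frac{\ln2}K,\qquad\bar\kappa=K+2,\qquad a_0=\frac1{2V_*},\qquad a_1=4a_0=\frac2{V_*}=\frac{(1+\eta)K}{\ln2}\,e^{-K}\le2Ke^{-K},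
\]
with $V$ and $V_*$ as in \eqref{eq:V} and \eqref{eq:Vstar}. The functions $2Ke^{-K}$ and $2K(K+2)e^{-K}$ decrease for $K\ge10$, and $e^{10}>20000$, so
\begin{equation}\label{eq:small}
a_1\le\tfrac1{100},\qquad a_1\bar\kappa\le1 .
\end{equation}
All $P_j$ have the same length $\ell$, with $\ell^2=b^2+\zeta^2=\frac14+\frac12b^2$, so $\frac12<\ell<1$. Moreover $P_0\cdot P_{\pm1}=-\zeta^2$ and $P_0\cdot P_2=\zeta^2-b^2=\frac14(1-6b^2)$ are negative, as $b>\frac12$. Since $g$ is orthogonal,
\begin{equation}\label{eq:obtuse}
P_i\cdot P_j<0\qquad(i\ne j).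
\end{equation}

For a closed $g$-invariant set $A\subset\overline{B(0,2)}$ let
\[
X(A)=\{h\in\mathcal H:\ \operatorname{supp}h\subset A,\ g_*h=-h\}
\]
be the space of \emph{odd} charges in $A$, and let $\mathbf B_a=\bigcup_j\overline{B(P_j,a)}$. We allow charges in the solid balls, not only on the spheres, because this is what part (b) of Theorem~\ref{thm:main} will require. An odd charge in $\mathbf B_a$ is determined by its part $\varphi$ in the first ball. The next lemma says that $Q_\kappa$ sees only the electrostatic energy and the total charge of $\varphi$, up to a small relative error.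

\begin{lemma}\label{lem:key}
There is an absolute constant $C_0$ with the following property. Let $K\ge10$, $0<a\le a_1$, $0\le\kappa\le\bar\kappa$ and $f\in X(\mathbf B_a)$. Let $\varphi$ be the part of $f$ supported in $\overline{B(P_0,a)}$ and $q=\langle\varphi,1\rangle$. Then $q^2\le4\pi a\,E(\varphi)$ and
\[
\Bigl|\tfrac14Q_\kappa(f)-E(\varphi)+\frac{V(\kappa)}{4\pi}q^2\Bigr|\le\delta E(\varphi),\qquad\delta=C_0(Ka+K^2e^Ka^2).
\]
\end{lemma}

\begin{proof}
The part $\varphi$ is the product of $f$ with a cutoff function, so $\varphi\in\mathcal H$. Since $g^j$ maps the ball at $P_0$ onto the ball at $P_j$ and $g^j_*f=(-1)^jf$, the part of $f$ in the ball at $P_j$ is $(-1)^jg^j_*\varphi$. By the invariance of $Q_\kappa$,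
\begin{equation}\label{eq:decomp}
\tfrac14Q_\kappa(f)=\tfrac14\sum_{i,j}(-1)^{i+j}Q_\kappa(g^i_*\varphi,g^j_*\varphi)=Q_\kappa(\varphi)+\sum_{j=1}^3(-1)^jQ_\kappa(\varphi,g^j_*\varphi).
\end{equation}

\emph{Charge against energy.} Let $\sigma'$ be the uniform probability measure on the sphere $\partial B(P_0,a')$ with $a'$ slightly larger than $a$. By Newton's theorem its potential $\Psi_0*\sigma'$ is continuous and equal to $1/(4\pi a')$ on $\overline{B(P_0,a')}$. Hence $E(\sigma')=\langle\sigma',\Psi_0*\sigma'\rangle=1/(4\pi a')$ and $Q_0(\varphi,\sigma')=q/(4\pi a')$. The Cauchy--Schwarz inequality for the positive form $Q_0=E$ gives $q^2/(4\pi a')^2\le E(\varphi)/(4\pi a')$. Let $a'\downarrow a$.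

\emph{Self term.} Here only the product $\kappa a$ should matter, and we see this by scaling. Let $\varphi$ be the push-forward of $\varphi_1$ under $x\mapsto P_0+ax$, so that $\varphi_1\in\mathcal H$ is supported in the closed unit ball. From $\Psi_\kappa(ax)=a^{-1}\Psi_{\kappa a}(x)$ we get $Q_\kappa(\varphi)=a^{-1}Q_{\kappa a}(\varphi_1)$, first for smooth $\varphi_1$ from the double integral and then in general by mollifying $\varphi_1$. With $\kappa=0$ this reads $E(\varphi)=a^{-1}E(\varphi_1)$. Since $\kappa a\le1$ by \eqref{eq:small}, Lemma~\ref{lem:energy} gives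
\[
|Q_\kappa(\varphi)-E(\varphi)|\le a^{-1}C\kappa a\,E(\varphi_1)=C\kappa a\,E(\varphi)\le CKa\,E(\varphi).
\]

\emph{Cross terms.} Let $B'=\overline{B(P_0,2a)}$. The sum on the right of \eqref{eq:decomp} equals $\langle\varphi,w\rangle$, where
\[
w(x)=\langle\varphi,H(x,\cdot)\rangle,\qquad H(x,y)=\sum_{j=1}^3(-1)^j\Psi_\kappa(x-g^jy),
\]
and $H(P_0,P_0)=-V(\kappa)/(4\pi)$ by the distances listed after \eqref{eq:points}. For $x,y\in B'$ we have $\frac34\le|x-g^jy|\le1+\eta+4a$, and
\[
e^{\bar\kappa(1+\eta+4a)}=e^{K+2}\cdot2e^{2\eta}\cdot e^{4a\bar\kappa}\le Ce^K .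
\]
Each derivative of $e^{\kappa r}/r$ costs at most a factor $C(1+\kappa)$ when $r\ge\frac34$, so $|\nabla_xH|$, $|\nabla_yH|$ and $|\nabla_x\nabla_yH|$ are bounded on $B'\times B'$ by $\Lambda=CK^2e^K$.

To replace $\varphi$ by the point charge $q\delta_{P_0}$ we use the following bound, valid for every smooth function $v$ on $B'$:
\begin{equation}\label{eq:monopole}
|\langle\varphi,v\rangle-v(P_0)q|\le Ca^{3/2}\sup_{B'}|\nabla v|\;E(\varphi)^{1/2}.
\end{equation}
Indeed, take a cutoff $\chi_a$ with $\chi_a=1$ on $B(P_0,\frac32a)$, $\operatorname{supp}\chi_a\subset B(P_0,2a)$, $0\le\chi_a\le1$ and $|\nabla\chi_a|\le C/a$. The left side is $|\langle\varphi,(v-v(P_0))\chi_a\rangle|$. Since $|v-v(P_0)|\le2a\sup|\nabla v|$ on $B'$, the gradient of $(v-v(P_0))\chi_a$ is bounded by $C\sup|\nabla v|$ and supported in a set of volume $Ca^3$, and \eqref{eq:energy} applies.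

We use \eqref{eq:monopole} three times, writing $E=E(\varphi)$ and recalling $|q|\le Ca^{1/2}E^{1/2}$. With $v=H(P_0,\cdot)$ it gives $|w(P_0)-H(P_0,P_0)q|\le C\Lambda a^{3/2}E^{1/2}$. With $v=\partial_{x_i}H(x,\cdot)$ it gives $|\partial_iw(x)|\le\Lambda|q|+C\Lambda a^{3/2}E^{1/2}\le C\Lambda a^{1/2}E^{1/2}$ on $B'$. With $v=w$ it then gives $|\langle\varphi,w\rangle-w(P_0)q|\le C\Lambda a^2E$. Together,
\[
|\langle\varphi,w\rangle-H(P_0,P_0)q^2|\le C\Lambda a^2E+|q|\,C\Lambda a^{3/2}E^{1/2}\le C\Lambda a^2E .
\]
Adding the self term completes the proof.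
\end{proof}

The main interaction term is at most $aV_*E(\varphi)$, which is comparable to $E(\varphi)$ for $a_0\le a\le a_1$. The cross error carries one more factor of $a$, and this factor beats all powers of $K$: since $a\le2Ke^{-K}$, we have $\delta\le C_0(2K^2+4K^4)e^{-K}$. \emph{We now fix any $K\ge10$ so large that $\delta\le\frac14$ for all $a\le a_1$.} This allows every sufficiently small $\eta=(\ln2)/K$.

\begin{corollary}\label{cor:signs}
\begin{enumerate}
\item[(P1)] For $a_0\le a\le a_1$, $Q_{\bar\kappa}>0$ on $X(\mathbf B_a)\setminus\{0\}$.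
\item[(P2)] For $0\le\kappa\le\bar\kappa$, $Q_\kappa>0$ on $X(\mathbf B_{a_0})\setminus\{0\}$.
\item[(P3)] Let $\sigma_j$ be the uniform probability measure on $\partial B(P_j,a_1)$ and $f_1=\sum_j(-1)^j\sigma_j$. Then $f_1\in X(\mathbf B_{a_1})$ and $Q_K(f_1)<0$.
\end{enumerate}
\end{corollary}

\begin{proof}
If $f\ne0$, then $\varphi\ne0$ and $E(\varphi)>0$. In (P1), $V(\bar\kappa)<0$ by \eqref{eq:Vstar}, so $\frac14Q_{\bar\kappa}(f)\ge(1-\delta)E(\varphi)$. In (P2), $\frac{V(\kappa)}{4\pi}q^2\le V_*a_0E(\varphi)=\frac12E(\varphi)$, so $\frac14Q_\kappa(f)\ge(1-\frac12-\frac14)E(\varphi)$. In (P3), $g_*\sigma_j=\sigma_{j+1}$ gives $g_*f_1=-f_1$; here $\varphi=\sigma_0$, $q=1$, $E(\sigma_0)=1/(4\pi a_1)$ and $a_1V_*=2$, so $\frac14Q_K(f_1)\le\frac1{4\pi a_1}(1+\delta-2)<0$.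
\end{proof}

\section{The touching argument}\label{sec:touch}

\subsection*{Inflating the balls}
We need a one-parameter family of obstacles in which the radius grows from $a_0$ to $a_1$. To treat both parts of Theorem~\ref{thm:main} at once, we realize the growth by diffeomorphisms of $\mathbb R^3$ that also preserve the segments $[0,P_j]$ along which the balls will be joined.

Let $\vartheta$ be a smooth function on $[0,\infty)$ with $\vartheta(r)=1$ for $r\le\frac32a_1$ and support in $[0,\frac18)$; this is possible by \eqref{eq:small}. The balls $B(P_j,\frac18)$ are disjoint, omit $0$ and lie in $B(0,2)$. Consider the smooth vector field equal to $\vartheta(|x-P_j|)(x-P_j)$ on $B(P_j,\frac18)$ and to $0$ outside these balls, and let $\Theta_s$, $1\le s\le4$, be its flow at time $\ln s$. The maps $\Theta_s$ and $\Theta_s^{-1}$ are jointly smooth in $(s,x)$, equal the identity outside the four balls, and map each of these balls, hence also $B(0,2)$, onto itself. They commute with $g$, because $g$ preserves the field, and $\Theta_1$ is the identity. As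 long as a trajectory stays within $\frac32a_1$ of $P_j$, the flow is the dilation $x\mapsto P_j+s(x-P_j)$, so
\[
\Theta_s(\mathbf B_{a_0})=\mathbf B_{sa_0}\qquad(1\le s\le4).
\]
Finally $\Theta_s([0,P_j])=[0,P_j]$. Indeed, for $i\ne j$ and $t\ge0$, \eqref{eq:obtuse} gives $|P_i-tP_j|^2\ge\ell^2>\frac14$, so the segment misses $B(P_i,\frac18)$; and inside $B(P_j,\frac18)$ it is a radius, to which the field is tangent and at both ends of which the field vanishes.

\begin{lemma}\label{lem:push}
\begin{enumerate}
\item[(a)] The operators $\Theta_{s*}$ and $(\Theta_s^{-1})_*$ are bounded on $H^{-1}$, uniformly in $s\in[1,4]$.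
\item[(b)] For each $h\in H^{-1}$ the map $s\mapsto\Theta_{s*}h$ is continuous in the norm of $H^{-1}$.
\item[(c)] If $h_n\rightharpoonup h$ weakly in $H^{-1}$ and $s_n\to s$, then $\Theta_{s_n*}h_n\rightharpoonup\Theta_{s*}h$.
\end{enumerate}
\end{lemma}

\begin{proof}
The differentials of $\Theta_s$ and $\Theta_s^{-1}$ are bounded uniformly in $(s,x)$, by joint smoothness and compactness. By the chain rule and the change of variables formula, $\psi\mapsto\psi\circ\Theta_s^{\pm1}$ is uniformly bounded on $H^1$, and (a) follows by duality. For $h\in C_c^\infty$, $\Theta_{s*}h=(h\circ\Theta_s^{-1})|\det D\Theta_s^{-1}|$ is jointly continuous in $(s,x)$ with support in a fixed compact set, hence continuous in $s$ with values in $L^2\subset H^{-1}$. Density of $C_c^\infty$ and (a) give (b). For (c), the sequence is bounded by (a), so it suffices to test with $\psi\in C_c^\infty$. Then $\psi\circ\Theta_{s_n}\to\psi\circ\Theta_s$ in $C^1$ with supports in a fixed compact set, hence in $H^1$, and $\langle h_n,\psi\circ\Theta_{s_n}\rangle\to\langle h,\psi\circ\Theta_s\rangle$.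
\end{proof}

Let $D_1$ be a $g$-invariant obstacle with $\overline{D_1}\subset B(0,2)$. Then $D_s=\Theta_s(D_1)$ is an obstacle with the same properties. Let $\Gamma_s=\partial D_s$ and
\[
X_s=\{f\delta_{\Gamma_s}:\ f\in H^{-1/2}(\Gamma_s)\ \text{real}\}\cap X(\Gamma_s),
\]
a closed, hence weakly closed, real subspace of $H^{-1}$. Composition with $\Theta_s$ is an isomorphism $H^{1/2}(\Gamma_s)\to H^{1/2}(\Gamma_1)$ and $\Theta_s$ commutes with $g$, so $\Theta_{s*}X_1=X_s$. Let
\[
\mathcal K=\bigl([1,4]\times\{\bar\kappa\}\bigr)\cup\bigl(\{1\}\times[0,\bar\kappa]\bigr)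
\]
be the union of the top and left edges of the rectangle $[1,4]\times[0,\bar\kappa]$.

\begin{proposition}\label{prop:touch}
Suppose that
\begin{enumerate}
\item[(i)] $Q_\kappa>0$ on $X_s\setminus\{0\}$ for all $(s,\kappa)\in\mathcal K$;
\item[(ii)] $Q_K(h)<0$ for some $h\in X_4$.
\end{enumerate}
Then there are $s_*\in(1,4)$ and $\kappa_*\in(0,\bar\kappa)$ such that the Green's function of the exterior of $D_{s_*}$ has a pole of order at least $2$ at $k_*=-i\kappa_*$.
\end{proposition}

\begin{proof}
Let $\mathcal P$ be the set of $(s,\kappa)\in[1,4]\times[0,\bar\kappa]$ with $Q_\kappa>0$ on $X_s\setminus\{0\}$.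

\emph{$\mathcal P$ is relatively open.} Otherwise there are $(s_n,\kappa_n)\to(s,\kappa)\in\mathcal P$ and $h_n\in X_{s_n}$ with $E(h_n)=1$ and $Q_{\kappa_n}(h_n)\le0$. Write $h_n=\Theta_{s_n*}h_n'$ with $h_n'\in X_1$. By \eqref{eq:energy} and Lemma~\ref{lem:push}(a) the $h'_n$ are bounded, so a subsequence converges weakly to some $h'\in X_1$. By Lemma~\ref{lem:push}(c), $h_n\rightharpoonup h=\Theta_{s*}h'\in X_s$. Lemma~\ref{lem:weak} gives $h\ne0$ and $Q_\kappa(h)\le0$, contrary to $(s,\kappa)\in\mathcal P$.

\emph{The first loss of positivity.} Let $\mathcal T=\{s\in[1,4]:\{s\}\times[0,\bar\kappa]\subset\mathcal P\}$. It is relatively open because $[0,\bar\kappa]$ is compact. It contains $1$ by (i) and omits $4$ by (ii). Let $s_*$ be the smallest element of the closed set $[1,4]\setminus\mathcal T$. Then $s_*>1$ and $[1,s_*)\subset\mathcal T$. For $h'\in X_1$ and $\kappa\in[0,\bar\kappa]$ the function $s\mapsto Q_\kappa(\Theta_{s*}h')$ is continuous, by Lemma~\ref{lem:push}(b), and nonnegative on $[1,s_*)$. Hence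
\begin{equation}\label{eq:nonneg}
Q_\kappa\ge0\ \text{ on }X_{s_*}\quad\text{for all }\kappa\in[0,\bar\kappa].
\end{equation}
Comparing with (ii) we see that $s_*<4$. Since $s_*\notin\mathcal T$, there are $\kappa_*\in[0,\bar\kappa]$ and $f_*\ne0$ with $f_*\delta_{\Gamma_{s_*}}\in X_{s_*}$ and $Q_{\kappa_*}(f_*\delta_{\Gamma_{s_*}})\le0$; by \eqref{eq:nonneg} the value is $0$. We have $\kappa_*\ne0$ because $Q_0=E$, and $\kappa_*\ne\bar\kappa$ by (i).

\emph{From odd densities to all densities.} Let $\Gamma=\Gamma_{s_*}$, let $S(k)$ be its single layer operator, $S_\kappa=S(-i\kappa)$ and $\dot S_\kappa=\frac{d}{d\kappa}S_\kappa=-iS'(-i\kappa)$. The map $g$ acts on densities by $\langle g_*f,\psi\rangle=\langle f,\psi\circ g\rangle$, and $(g_*f)\delta_\Gamma=g_*(f\delta_\Gamma)$. Let $Y$ be the space of real densities with $g_*f=-f$, so that $X_{s_*}=\{f\delta_\Gamma:f\in Y\}$. The operator $\Pi=\frac14\sum_{j=0}^3(-1)^jg^j_*$ satisfies $g_*\Pi=-\Pi$, so it maps real densities into $Y$. Invariance of \eqref{eq:bilinear} gives $\langle S_\kappa g_*f,g_*h\rangle=\langle S_\kappa f,h\rangle$,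 and differentiation in $\kappa$ gives the same for $\dot S_\kappa$. If $f\in Y$, then $\langle S_\kappa f,g^j_*h\rangle=\langle S_\kappa g_*^{-j}f,h\rangle=(-1)^j\langle S_\kappa f,h\rangle$. Averaging over $j$, for $f\in Y$ and all real $h$,
\begin{equation}\label{eq:project}
\langle S_\kappa f,h\rangle=\langle S_\kappa f,\Pi h\rangle,\qquad\langle\dot S_\kappa f,h\rangle=\langle\dot S_\kappa f,\Pi h\rangle .
\end{equation}

\emph{$f_*$ lies in $\mathcal N=\ker S_{\kappa_*}$.} The form $\langle S_{\kappa_*}\cdot,\cdot\rangle$ is nonnegative on $Y$ and vanishes at $f_*$, so the Cauchy--Schwarz inequality gives $\langle S_{\kappa_*}f_*,h\rangle=0$ for $h\in Y$. By \eqref{eq:project} this holds for all real $h$, hence $S_{\kappa_*}f_*=0$.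

\emph{$f_*$ lies in the radical of $\beta$.} For $f\in\mathcal N\cap Y$ the smooth function $\kappa\mapsto\langle S_\kappa f,f\rangle$ is nonnegative on $[0,\bar\kappa]$ by \eqref{eq:nonneg} and vanishes at the interior point $\kappa_*$, so $\langle\dot S_{\kappa_*}f,f\rangle=0$. By polarization $\langle\dot S_{\kappa_*}f,h\rangle=0$ for $f,h\in\mathcal N\cap Y$. If $h\in\mathcal N$ is real, then $g_*h\in\mathcal N$, because $\langle S_{\kappa_*}g_*h,h'\rangle=\langle S_{\kappa_*}h,g_*^{-1}h'\rangle=0$ for all $h'$; so $\Pi h\in\mathcal N\cap Y$, and \eqref{eq:project} gives $\langle\dot S_{\kappa_*}f_*,h\rangle=0$. Since $S_{\kappa_*}$ is a real operator, the real and imaginary parts of an element of $\mathcal N$ lie in $\mathcal N$. Hence $\beta(f_*,h)=i\langle\dot S_{\kappa_*}f_*,h\rangle=0$ for all $h\in\mathcal N$.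

By Lemmas~\ref{lem:fredholm} and~\ref{lem:beta}, $S(k)^{-1}$ has a pole of order $m\ge2$ at $-i\kappa_*$, and by Lemma~\ref{lem:transfer} so has $G$.
\end{proof}

\begin{remark}
Positivity on the left edge starts the argument and (ii) ends it. Positivity on the top edge is what makes $\kappa_*$ an interior point, and without it nothing follows: in the two-ball model the eigenvalue $a^{-1}-e^\kappa$, considered on a segment $[0,\bar\kappa]$, first vanishes at the endpoint $\bar\kappa$, with nonzero derivative. The argument locates neither $(s_*,\kappa_*)$ nor the dimension of $\mathcal N$, and it gives only the lower bound $2$ for the order.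
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

If $G$ has a pole of order $m\ge2$ at $k_*$, then $(k-k_*)^{m-1}G(x,y,k)$, and therefore $(k-k_*)G(x,y,k)$, is not analytic at $k_*$ for some $x\ne y$. So it suffices to verify the hypotheses of Proposition~\ref{prop:touch}.

\subsection*{Part (a)}
Take $D_1=\bigcup_jB(P_j,a_0)$. Its exterior is connected, since a segment between two exterior points can be rerouted along slightly larger spheres. Then $D_s=\bigcup_jB(P_j,sa_0)$ and $X_s\subset X(\mathbf B_{sa_0})$. Hypothesis (i) is (P1) and (P2). Hypothesis (ii) is (P3), since $f_1$ is a smooth density on $\Gamma_4$. Proposition~\ref{prop:touch} gives the claim with $a=s_*a_0$.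

\subsection*{Part (b)}
We join the balls to the origin by thin tubes around the segments $[0,P_j]$. Let
\[
L=\bigcup_j[0,P_j],\qquad F_s=\mathbf B_{sa_0}\cup L=\Theta_s(F_1),\qquad N_\varepsilon(A)=\{x:\operatorname{dist}(x,A)\le\varepsilon\}.
\]
For $\varepsilon\le\frac12$ the sets $N_\varepsilon(F_s)$ are closed, $g$-invariant and contained in $B(0,2)$. Two things must be shown. The tubes offer new room for charges, which could destroy the positivity (i); this does not happen because a segment carries no charge of finite energy. And the spheres that carry $f_1$ are no longer part of the boundary, so for (ii) the charge $f_1$ has to be moved.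

\begin{lemma}\label{lem:thin}
There is $\varepsilon_0\in(0,\frac12]$ such that $Q_\kappa>0$ on $X(N_{\varepsilon_0}(F_s))\setminus\{0\}$ for all $(s,\kappa)\in\mathcal K$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon_n\to0$, $(s_n,\kappa_n)\in\mathcal K$ and $h_n\in X(N_{\varepsilon_n}(F_{s_n}))$ with $E(h_n)=1$ and $Q_{\kappa_n}(h_n)\le0$. After passing to a subsequence, $(s_n,\kappa_n)\to(s,\kappa)\in\mathcal K$ and $h_n\rightharpoonup h$. By Lemma~\ref{lem:weak}, $h\ne0$ and $Q_\kappa(h)\le0$. The relation $g_*h_n=-h_n$ passes to the limit, and $\operatorname{supp}h\subset F_s$ because $\operatorname{supp}h_n\subset N_{\varepsilon_n+|s_n-s|a_0}(F_s)$. We show that $\operatorname{supp}h\subset\mathbf B_{sa_0}$; then $h\in X(\mathbf B_{sa_0})$, which contradicts (P1) or (P2).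

Let $d=\operatorname{dist}(\cdot,L)$, a function with $|\nabla d|\le1$ almost everywhere. For $n\ge2$ let $\psi_n=1$ where $d\le n^{-2}$, $\psi_n=\ln(1/(nd))/\ln n$ where $n^{-2}\le d\le n^{-1}$, and $\psi_n=0$ where $d\ge n^{-1}$. These are Lipschitz functions with values in $[0,1]$, and $|\nabla\psi_n|\le1/(d\ln n)$. The set $\{d<r\}$ is covered by four cylinders with spherical ends, so its volume is at most $Cr^2$ for $r\le1$. Hence $\|\psi_n\|_{L^2}\to0$, and each shell $\{2^{-l-1}\le d<2^{-l}\}$ contributes at most $4^{l+1}\cdot C4^{-l}=4C$ to $\int d^{-2}$. At most $\log_2n+2$ shells meet $\{n^{-2}<d<n^{-1}\}$, so $\|\nabla\psi_n\|_{L^2}^2\le C/\ln n\to0$. For $\phi\in C_c^\infty(\mathbb R^3\setminus\mathbf B_{sa_0})$ the function $\phi(1-\psi_n)\in H^1$ has compact support disjoint from $F_s$. Therefore $\langle h,\phi\rangle=\langle h,\phi\psi_n\rangle$, and this tends to $0$ because $\|\phi\psi_n\|_{H^1}\to0$.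
\end{proof}

\begin{lemma}\label{lem:obstacle}
For $0<\varepsilon\le a_0$ there is a connected $g$-invariant obstacle $D_1$ with connected boundary such that $\mathbf B_{a_0}\subset D_1$ and $\overline{D_1}\subset N_\varepsilon(F_1)$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[fill=gray!25] (6,0) circle (0.9);
\draw[thick] (45:0.6) arc (45:37:0.6) .. controls (0.51,0.32) and (0.6,0.3) .. (0.75,0.3) -- (4.55,0.3) .. controls (4.8,0.3) and (4.75,0.86) .. (4.903,1.023) arc (137:-137:1.5) .. controls (4.75,-0.86) and (4.8,-0.3) .. (4.55,-0.3) -- (0.75,-0.3) .. controls (0.6,-0.3) and (0.51,-0.32) .. (-37:0.6) arc (-37:-45:0.6);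
\draw[thick,dotted] (45:0.6) arc (45:315:0.6);
\draw (0,0) -- (6,0);
\draw[dashed] (1.7,1.7) -- (0,0) -- (1.7,-1.7);
\fill (0,0) circle (0.04) node[left] {$0$};
\fill (6,0) circle (0.04) node[right] {$P_j$};
\node at (2.1,1.5) {$\partial C_j$};
\end{tikzpicture}
\caption{One arm of the connected obstacle $D_1$, cut by a plane through $0$ and $P_j$ (not to scale). Inside the cone $C_j$ of half-angle $45^\circ$ (dashed), the boundary is the surface of revolution of the thick curve: it leaves the sphere $|x|=\varepsilon$, runs along a tube of radius $\varepsilon/2$ about $[0,P_j]$, and joins the sphere of radius $a_0+\varepsilon$ about $P_j$. The shaded disk is the ball of radius $a_0$. The other three arms are attached to the dotted part of the central sphere.}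
\label{fig:arm}
\end{figure}

\begin{proof}
See Figure~\ref{fig:arm}. Let $e_j=P_j/\ell$, $t_j(x)=x\cdot e_j$, and let $\rho_j(x)=(|x|^2-t_j(x)^2)^{1/2}$ be the distance from $x$ to the axis $\mathbb Re_j$. The open cones $C_j=\{\rho_j<t_j\}$ have half-angle $45^\circ$. By \eqref{eq:obtuse} their axes make angles greater than $90^\circ$, so their closures meet only at $0$. Put $r=a_0+\varepsilon\le\frac12a_1\le\frac1{200}$ and
\[
p_1(t)=\varepsilon^2-t^2,\qquad p_2(t)=\tfrac14\varepsilon^2,\qquad p_3(t)=r^2-(t-\ell)^2 .
\]
The inequalities $\rho_j^2<p_1(t_j)$ and $\rho_j^2<p_3(t_j)$ describe the balls $B(0,\varepsilon)$ and $B(P_j,r)$. Choose smooth $\theta_1,\theta_3:[0,\infty)\to[0,1]$ with $\theta_1=1$ for $t\le\frac45\varepsilon$, $\theta_1=0$ for $t\ge\frac9{10}\varepsilon$, $\theta_3=0$ for $t\le\ell-a_0-\frac23\varepsilon$, $\theta_3=1$ for $t\ge\ell-a_0-\frac13\varepsilon$. Their supports are disjoint, so $\theta_2=1-\theta_1-\theta_3\ge0$. Let $p=\theta_1p_1+\theta_2p_2+\theta_3p_3$. Then: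
\begin{enumerate}
\item[(1)] $p>0$ on $[0,\ell+r)$, $p<0$ on $(\ell+r,\infty)$, and $p'(\ell+r)=-2r$. On $[0,\ell+r)$ each $p_i$ is positive where $\theta_i>0$, and $p=p_3$ for $t\ge\ell-a_0$.
\item[(2)] $p(t)<t^2$ for $t>\varepsilon/\sqrt2$. Indeed $p_1(t)<t^2$ and $p_2(t)<t^2$ for such $t$, and $p_3(t)\le r^2<t^2$ where $\theta_3>0$, since there $t>\ell-r>r$.
\end{enumerate}
Define $v=\rho_j^2-p(t_j)$ in $C_j$ and $v=|x|^2-\varepsilon^2$ outside the cones, and let $D_1=\{v<0\}$. Since $gC_j=C_{j+1}$ and $t_{j+1}\circ g=t_j$, the function $v$ is $g$-invariant.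

\emph{Smoothness.} The two definitions of $v$ agree where $t_j<\frac45\varepsilon$. At a point of $\partial C_j$ with $t_j\ge\frac45\varepsilon$ both expressions are positive, by (2) and $|x|^2=2t_j^2>\varepsilon^2$, so $v>0$ near such a point. Hence $\{v<0\}$ and $\{v>0\}$ are open and $v$ is smooth near $\{v=0\}$. There $\nabla v\ne0$: where $v=|x|^2-\varepsilon^2$ because $x\ne0$; in $C_j$ with $\rho_j>0$ because the derivative away from the axis is $2\rho_j$; and on the axis because $v=0$ forces $t_j=\ell+r$, where $p'\ne0$. So $\partial D_1=\{v=0\}$ is a smooth surface with $D_1$ on one side, and $\mathbb R^3\setminus\overline{D_1}=\{v>0\}$.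

\emph{Inclusions.} A point of $\overline{B(P_j,a_0)}$ has $\rho_j\le a_0<\ell-a_0\le t_j$, so it lies in $C_j$, where $p=p_3$ and $v=|x-P_j|^2-r^2<0$. Conversely let $x\in D_1$. Outside the cones $|x|<\varepsilon$ and $0\in F_1$. In $C_j$, $\rho_j^2<p_i(t_j)$ for some $i$ with $\theta_i(t_j)>0$. For $i=1$, $|x|<\varepsilon$. For $i=2$, $0<t_j<\ell$, so $x$ is within $\varepsilon/2$ of $t_je_j\in[0,P_j]$. For $i=3$, $|x-P_j|<a_0+\varepsilon$. In all cases $x\in N_\varepsilon(F_1)$, and this set is compact.

\emph{Connectedness.} A point of $D_1$ outside the cones is joined to $0$ radially. A point of $D_1\cap C_j$ is joined to the axis by decreasing $\rho_j$ with $t_j$ fixed, and then to $0$ along the axis, by (1). A point of $\{v>0\}\cap C_j$ is moved away from the axis with $t_j$ fixed until it reaches $\partial C_j$; on the way $v$ increases, and at the endpoint $v>0$ by the first two sentences of the paragraph on smoothness. From a point of $\{v>0\}$ outside the cones one moves radially outward into $\{|x|>2\}$, which is a connected subset of $\{v>0\}$.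 Finally, the part of $\partial D_1$ outside the cones is the sphere $|x|=\varepsilon$ with four open caps with disjoint closures removed; it is connected, since a great circle arc can be rerouted along the rims of the caps. By (1), (2) and $p(t)\ge t^2$ for $t\le\varepsilon/\sqrt2$, the part in $C_j$ is the surface of revolution $\rho_j=p(t_j)^{1/2}$, $\varepsilon/\sqrt2<t_j\le\ell+r$, which is connected and has the rim of the $j$th cap in its closure. So $\partial D_1$ is connected.
\end{proof}

The last ingredient sweeps a charge from the interior of an obstacle onto its boundary without changing the potential outside. For $\kappa=0$ this lowers the electrostatic energy. The same holds for the growing kernel $\Psi_K$, because the difference of the two potentials has compact support and so does not depend on the choice of fundamental solution.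

\begin{lemma}\label{lem:sweep}
If $\mathbf B_{a_1}\subset D_4$, there is $f_2\in X_4$ with $Q_K(f_2)\le Q_K(f_1)$.
\end{lemma}

\begin{proof}
Let $\mathcal L=-\Delta+K^2$. The charge $f_1$ has compact support in the open set $D_4$. By the Lax--Milgram lemma there is a unique real $w\in H^1_0(D_4)$ with
\begin{equation}\label{eq:weak}
\int_{D_4}(\nabla w\cdot\nabla\varphi+K^2w\varphi)=\langle f_1,\varphi\rangle\qquad(\varphi\in H^1_0(D_4)).
\end{equation}
Extend $w$ by zero and put $f_2=f_1-\mathcal Lw\in H^{-1}$. For $\varphi\in H^1$, $\langle\mathcal Lw,\varphi\rangle$ is the left side of \eqref{eq:weak}. If $\varphi$ has zero trace on $\Gamma_4$, then $\varphi|_{D_4}\in H^1_0(D_4)$ and $\langle f_2,\varphi\rangle=0$. Applying this to $\varphi-Z(\varphi|_{\Gamma_4})$, we get $f_2=f\delta_{\Gamma_4}$ with the real density $\langle f,\psi\rangle=\langle f_2,Z\psi\rangle$. Since $D_4$ and $\mathcal L$ are $g$-invariant and $g_*f_1=-f_1$, uniqueness gives $g_*w=-w$, so $g_*f_2=-f_2$ and $f_2\in X_4$. As $\mathcal L\Psi_K=\delta$ and $w$ has compact support,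 $\Psi_K*\mathcal Lw=w$. Hence $Q_K(f_2,\mathcal Lw)=\langle f_2,w\rangle=0$, because $w$ has zero trace, and
\[
Q_K(f_1)=Q_K(f_2)+Q_K(\mathcal Lw)=Q_K(f_2)+\int(|\nabla w|^2+K^2w^2)\ge Q_K(f_2).\qedhere
\]
\end{proof}

We can now finish part (b). The maps $\Theta_s$ have a common Lipschitz constant $\Lambda_0\ge1$. Let $\varepsilon=\min(a_0,\varepsilon_0/\Lambda_0)$ and let $D_1$ be given by Lemma~\ref{lem:obstacle}; then $\overline{D_1}\subset B(0,2)$. We have $\Gamma_s\subset\Theta_s(N_\varepsilon(F_1))\subset N_{\varepsilon_0}(F_s)$, so $X_s\subset X(N_{\varepsilon_0}(F_s))$, and (i) follows from Lemma~\ref{lem:thin}. Also $D_4\supset\Theta_4(\mathbf B_{a_0})=\mathbf B_{a_1}$, so (ii) follows from Lemma~\ref{lem:sweep} and (P3). Proposition~\ref{prop:touch} gives a pole of order at least $2$ for $D_{s_*}=\Theta_{s_*}(D_1)$, which, like $D_1$, is connected with connected smooth boundary and connected exterior. This proves Theorem~\ref{thm:main}.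

\section{A criterion for simple poles}\label{sec:criterion}

Let $D$ be any obstacle, with $\Gamma\subset\overline{B(0,R)}$. By Lemmas~\ref{lem:transfer} and~\ref{lem:beta}, a pole $k_0$ of $G$ with $\operatorname{Im}k_0<0$ is simple if and only if $\beta$ is nondegenerate on $\mathcal N$. It remains to express $\beta$ through resonant states. A change of $k$ is equivalent to a dilation of space: differentiating $\lambda\Phi_k(\lambda x)=\Phi_{\lambda k}(x)$ at $\lambda=1$ gives $k\partial_k\Phi_k=\Phi_k+x\cdot\nabla\Phi_k$. A dilation moves $\Gamma$ with normal velocity $x\cdot\nu$, which explains the weight in $\mathcal B$.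

\begin{lemma}\label{lem:identity}
Let $\operatorname{Im}k_0<0$, $f,h\in\mathcal N$, $u=\mathcal S_{k_0}f$, $v=\mathcal S_{k_0}h$. Then $k_0\,\beta(f,h)=-\mathcal B(u,v)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:states} the densities $f,h$ are smooth, so $\langle S(k)f,h\rangle=\iint\Phi_k(x-y)f(y)h(x)\,dS\,dS$. Differentiating in $k$ gives $\beta(f,h)=\int_\Gamma\dot u\,h\,dS$, where
\[
\dot u(x)=\frac i{4\pi}\int_\Gamma e^{ik_0|x-y|}f(y)\,dS(y).
\]
The $x$-gradient of the kernel is locally bounded and continuous off $x=y$, so $\dot u\in C^1(\mathbb R^3)$ by dominated convergence. Since $(x-y)\cdot(\nabla\Phi_k)(x-y)=(x\cdot\nabla_x+y\cdot\nabla_y)\Phi_k(x-y)$, the dilation identity gives, for $x\in\Omega$,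
\[
z(x):=k_0\dot u(x)-x\cdot\nabla u(x)=\int_\Gamma\bigl[\Phi_{k_0}(x-y)+y\cdot\nabla_y\Phi_{k_0}(x-y)\bigr]f(y)\,dS(y).
\]
The right side is $\Phi_{k_0}*\alpha$ with $\alpha=f\delta_\Gamma-\operatorname{div}(yf\delta_\Gamma)$, a distribution supported on $\Gamma$. So $(\Delta+k_0^2)z=0$ in $\Omega$, and the left side shows that $z$ is $C^1$ up to $\Gamma$.

We want to apply Green's formula to $z$ and $v$ in $\Omega$, but both may grow exponentially, so the term at infinity is handled by continuation in $k$. Fix $R_1>R$, let $z_k=\Phi_k*\alpha$, $v_k=\Phi_k*(h\delta_\Gamma)$ and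
\[
I(k)=\int_{|x|=R_1}(z_k\,\partial_rv_k-v_k\,\partial_rz_k)\,dS .
\]
This function is entire. Both $z_k$ and $v_k$ solve the Helmholtz equation in $|x|>R$, so by Green's formula $I(k)$ does not change if $R_1$ is increased. For $\operatorname{Im}k>0$ they decay exponentially with their derivatives, so $I(k)=0$. Hence $I(k_0)=0$. Green's formula in $\Omega\cap B(0,R_1)$, applied at small distance from $\Gamma$ and followed by a limit that uses the $C^1$ regularity, gives $0=I(k_0)-\int_\Gamma(z\,\partial_\nu v-v\,\partial_\nu z)\,dS$. As $v|_\Gamma=0$, we obtain $\int_\Gamma z\,\partial_\nu v\,dS=0$. On $\Gamma$ we have $h=-\partial_\nu v$, and $\nabla u=\nu\,\partial_\nu u$ because $u|_\Gamma=0$. Therefore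
\[
k_0\beta(f,h)=-\int_\Gamma(z+x\cdot\nabla u)\,\partial_\nu v\,dS=-\int_\Gamma(x\cdot\nu)\,\partial_\nu u\,\partial_\nu v\,dS .\qedhere
\]
\end{proof}

The left side of the identity does not involve the origin, so neither does the form $\mathcal B$ on $\mathcal U$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Since $k_0\ne0$ and $f\mapsto u$ is an isomorphism of $\mathcal N$ onto $\mathcal U$, Lemma~\ref{lem:identity} shows that $\beta$ is nondegenerate if and only if $\mathcal B$ is. This proves the criterion.

Now let $k_0=-i\kappa$ with $\kappa>0$, and place the origin so that $x\cdot\nu\ge0$ on $\Gamma$. Let $f\in\mathcal N$ be real. Then $u=\Psi_\kappa*(f\delta_\Gamma)$ is real and $\mathcal B(u,u)=\int_\Gamma(x\cdot\nu)f^2\,dS\ge0$. Suppose $\mathcal B(u,u)=0$. Then $f=0$ on the relatively open set $\{x\cdot\nu>0\}\subset\Gamma$. This set contains any point $x_0\in\Gamma$ at which $|x|$ is maximal, for $D\subset B(0,|x_0|)$ and so $\nu(x_0)=x_0/|x_0|$. In a small ball about $x_0$ we have $(\Delta+k_0^2)u=-f\delta_\Gamma=0$, so $u$ is real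 analytic there by (R). It vanishes on the part of the ball in $D$, hence on the whole ball. As $u$ is analytic in the connected set $\Omega$, it vanishes in $\Omega$, and $f=0$. Thus $\mathcal B(u,u)>0$ for real $f\ne0$.

For general $f\in\mathcal N$ write $f=f'+if''$ with real $f',f''$, which lie in $\mathcal N$ because $S(-i\kappa)$ is real, and let $u',u''$ be their potentials. If $u=u'+iu''$ is in the radical of $\mathcal B$, then $0=\mathcal B(u,u'-iu'')=\mathcal B(u',u')+\mathcal B(u'',u'')$, so $f=0$. Hence $\mathcal B$ is nondegenerate and the pole is simple.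
\end{proof}

The last step uses that $k_0$ is purely imaginary: only then is $\Phi_{k_0}$ real, so that $\mathcal U$ is spanned by real functions on which the bilinear form $\mathcal B$ has a sign. On the imaginary axis $k_0S'(k_0)=\kappa\frac{d}{d\kappa}S(-i\kappa)$, so Lemma~\ref{lem:identity} says that when $x\cdot\nu\ge0$ the form $Q_\kappa$ passes through zero on each real null vector with strictly negative slope. The touching of Section~\ref{sec:touch} is then impossible.

\begin{example}
Let $D$ be the unit ball. For $|x|=1$ the vector $\int_\Gamma\Psi_\kappa(x-y)\,y\,dS(y)$ is invariant under rotations about $x$, so it equals $\lambda(\kappa)x$, and $S(-i\kappa)f=\lambda(\kappa)f$ for $f(y)=y_3$. With $r=|x-y|$ we have $x\cdot y=1-\frac12r^2$, and the band between $r$ and $r+dr$ has area $2\pi r\,dr$. Hence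
\[
\lambda(\kappa)=\frac12\int_0^2e^{\kappa r}\Bigl(1-\frac{r^2}2\Bigr)dr=\frac{1-\kappa}{2\kappa^3}\bigl((1+\kappa)-(1-\kappa)e^{2\kappa}\bigr).
\]
So $\lambda(1)=0$, and $k=-i$, the zero of $h^{(1)}_1$, is a pole of $G$. The slope is $\lambda'(1)=-1$, in agreement with Lemma~\ref{lem:identity}, whose two sides are $\lambda'(1)\int_\Gamma f^2\,dS$ and $-\int_\Gamma f^2\,dS$.
\end{example}

\begin{thebibliography}{9}
\bibitem{source} \emph{Mathematical Foundations of the Singularity and}, \texttt{http://ece.unm.edu/summa/notes/Mathematics/0068.pdf}.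
\end{thebibliography}
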